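\title{A central limit theorem for the external path length of a suffix tree}

\begin{abstract}
Let $E_n$ be the sum of the depths of the $n$ leaves in the suffix tree built from the first $n$ suffixes of an i.i.d.\ sequence over a finite alphabet. We prove that, when the letters are not equiprobable, the standardized $E_n$ converges in distribution to the standard normal law, as was conjectured by analogy with tries built from independent strings. The normalization differs from that of the trie: the variance of $E_n$ is asymptotic to $\sigma^2h^{-4}\,n\log^2n$, where $h$ is the entropy and $\sigma^2$ is the variance of the log-probability of one letter. The reason is that $E_n-\mathbb E E_n$ equals $h^{-2}\log n$ times the centered log-likelihood of the first $n$ letters, up to an error of order $\sqrt{n\log n}$ in every $L^q$. The proof compares each depth with a first passage time of a random walk and controls the sum of the differences by a martingale over blocks of length of order $\log n$.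
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X_1X_2X_3\dots$ be an i.i.d.\ sequence of letters from a finite alphabet $\mathcal A$ with $V\ge2$ letters, and let $p_x=\mathbb P(X_1=x)>0$ for every $x\in\mathcal A$. This is the \emph{Bernoulli model}. It is \emph{symmetric} if all $p_x$ equal $1/V$ and \emph{asymmetric} otherwise. Logarithms are natural, and $h=-\sum_xp_x\log p_x$ is the entropy. We write $X_i^j=X_iX_{i+1}\cdots X_j$, which is the empty word if $j<i$, and $p(w)=p_{w_1}\cdots p_{w_k}$ for a word $w=w_1\cdots w_k$; the empty word has $p=1$. Further, $[n]=\{1,\dots,n\}$ and $\|Q\|_q=(\mathbb E|Q|^q)^{1/q}$.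

Given $n\ge2$ distinct infinite strings, each has a shortest prefix that is a prefix of none of the others. The \emph{trie} of the strings is the rooted tree whose vertices are these $n$ words and all their prefixes, a word $w$ being joined to its one-letter extensions $wx$. The $n$ words are the leaves, and the depth of a leaf is the number of letters one must read to tell its string from all the others. The \emph{external path length} is the sum of the $n$ depths.

The (noncompact) \emph{suffix tree} is the trie of the first $n$ suffixes $S(m)=X_mX_{m+1}\dots$, $m\in[n]$, of one sequence. With the match length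
\[
\lambda(i,j)=\max\{k\ge0:\ X_i^{i+k-1}=X_j^{j+k-1}\},
\]
which is almost surely finite for $i\ne j$ (Lemma~\ref{lem:match}), the depth of $S(m)$ and the external path length are
\begin{equation}\label{eq:depth}
L_n(m)=1+\max_{j\in[n],\,j\ne m}\lambda(m,j),\qquad E_n=\sum_{m=1}^nL_n(m).
\end{equation}
Figure~\ref{fig:tree} shows a case with $n=4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.8cm]
\node[circle,fill,inner sep=1.3pt] (r) at (0,0) {};
\node[circle,fill,inner sep=1.3pt] (a) at (-1,-1) {};
\node[draw,inner sep=2pt] (s2) at (1,-1) {$S(2)$};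
\node[draw,inner sep=2pt] (s3) at (-2,-2) {$S(3)$};
\node[circle,fill,inner sep=1.3pt] (ab) at (0,-2) {};
\node[circle,fill,inner sep=1.3pt] (aba) at (-1,-3) {};
\node[draw,inner sep=2pt] (s1) at (-2,-4) {$S(1)$};
\node[draw,inner sep=2pt] (s4) at (0,-4) {$S(4)$};
\draw (r) -- node[above left] {$\mathtt a$} (a);
\draw (r) -- node[above right] {$\mathtt b$} (s2);
\draw (a) -- node[above left] {$\mathtt a$} (s3);
\draw (a) -- node[above right] {$\mathtt b$} (ab);
\draw (ab) -- node[above left] {$\mathtt a$} (aba);
\draw (aba) -- node[above left] {$\mathtt a$} (s1);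
\draw (aba) -- node[above right] {$\mathtt b$} (s4);
\end{tikzpicture}
\caption{The suffix tree of the first four suffixes of a sequence that begins with $\mathtt{abaabab}$. The suffixes $S(1),\dots,S(4)$ are identified by the prefixes $\mathtt{abaa}$, $\mathtt b$, $\mathtt{aa}$, $\mathtt{abab}$; the depths are $4,1,2,4$ and the external path length is $11$.}
\label{fig:tree}
\end{figure}

Let $\widetilde E_n$ be the external path length of the trie built from $n$ \emph{independent} strings, each generated by the Bernoulli model. Kirschenhofer, Prodinger and Szpankowski showed that in the symmetric model $\operatorname{Var}\widetilde E_n=(\alpha+P_3(\log n))\,n+O(\log^2n)$, where $\alpha$ is a constant and $P_3$ is a fluctuating function. Jacquet and R\'egnier showed that in the asymmetric model $\widetilde E_n$ is asymptotically normal, centered at approximately $(n/h)\log n$, with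
\begin{equation}\label{eq:trie}
\operatorname{Var}\widetilde E_n=O(n\log n).
\end{equation}
It is conjectured in \cite{source} that ``the external path length in a suffix tree has the same limiting distribution.'' The guess is natural. Depths are of order $\log n$, and two suffixes that start more than a large multiple of $\log n$ apart have independent prefixes of that length, so a single leaf sees a tree that looks like a trie. We ask, then, whether in the asymmetric model
\[
W_n:=\frac{E_n-\mathbb EE_n}{\sqrt{\operatorname{Var}E_n}}
\]
converges in distribution to the standard normal law $\mathcal N(0,1)$. The answer is yes, and it comes from an approximation of $E_n$ by a sum of independent variables. Put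
\[
\xi_j=-\log p_{X_j},\qquad Y_j=\xi_j-h,\qquad \sigma^2=\operatorname{Var}\xi_1=\sum_xp_x\log^2p_x-h^2 .
\]
The $Y_j$ are i.i.d., bounded and centered, and $-\sum_{j\le n}Y_j=\log p(X_1^n)+nh$ is the centered log-likelihood of the first $n$ letters. We have $\sigma^2=0$ exactly when $\xi_1$ is constant, that is, when the model is symmetric.

\begin{theorem}\label{thm:linear}
In every Bernoulli model, symmetric or not, let
\[
R_n=E_n-\mathbb EE_n+\frac{\log n}{h^2}\sum_{j=1}^nY_j .
\]
For every $q\ge2$ there is a constant $C_q$ with $\|R_n\|_q\le C_q\sqrt{n\log n}$ for all $n\ge2$.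
\end{theorem}

The sign is the expected one: a text of unusually high likelihood is rich in frequent letters, repeats itself more, and has a deeper tree.

\begin{theorem}\label{thm:clt}
\begin{enumerate}
\item[(a)] In every Bernoulli model,
\[
\mathbb EE_n=\frac{n\log n}h+O(n),\qquad \operatorname{Var}E_n=\frac{\sigma^2}{h^4}\,n\log^2n+O(n\log^{3/2}n),
\]
and in the symmetric model $\operatorname{Var}E_n=O(n\log n)$. Thus $\operatorname{Var}E_n/(n\log^2n)\to\sigma^2/h^4$, and this limit is positive if and only if the model is asymmetric.
\item[(b)] In the asymmetric model, $W_n\to\mathcal N(0,1)$ in distribution.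
\item[(c)] In the asymmetric model, given the bound \eqref{eq:trie}, $\operatorname{Var}E_n/\operatorname{Var}\widetilde E_n\to\infty$.
\end{enumerate}
\end{theorem}

So the conjecture holds for the standardized variable: suffix trees and tries share the normal limit law, but not the order of the normalization. Theorem~\ref{thm:clt} uses Theorem~\ref{thm:linear} only for $q=2$; larger $q$ give more. Let $\Phi$ be the distribution function of $\mathcal N(0,1)$. The Kolmogorov distance of a random variable $Q$ to $\mathcal N(0,1)$ is $\sup_x|\mathbb P(Q\le x)-\Phi(x)|$. The Wasserstein-1 distance of two laws on $\mathbb R$ is the infimum of $\mathbb E|Q-Q'|$ over all couplings $(Q,Q')$; it is a metric, and it equals the $L^1(\mathbb R)$ distance of the two distribution functions.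

\begin{theorem}\label{thm:refine}
In the asymmetric model, let
\[
G_n=-\frac1{\sigma\sqrt n}\sum_{j=1}^nY_j=\frac{\log p(X_1^n)+nh}{\sigma\sqrt n}.
\]
\begin{enumerate}
\item[(a)] For every $q\ge2$, $\|W_n-G_n\|_q=O_q((\log n)^{-1/2})$.
\item[(b)] All moments of $W_n$ converge to those of $\mathcal N(0,1)$.
\item[(c)] The Wasserstein-1 distance of $W_n$ to $\mathcal N(0,1)$ is $O((\log n)^{-1/2})$, and the Kolmogorov distance is $O((\log n)^{-1/2+\delta})$ for every $\delta>0$.
\item[(d)] For fixed $0<t_1<\dots<t_\ell$, the vector with coordinates
\[
\frac{h^2\,(E_{\lfloor nt_i\rfloor}-\mathbb EE_{\lfloor nt_i\rfloor})}{\sigma\sqrt n\,\log n},\qquad 1\le i\le\ell,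
\]
converges in law to $(B(t_1),\dots,B(t_\ell))$, where $B$ is a standard Brownian motion.
\end{enumerate}
\end{theorem}

\section{Passage times and overlapping windows}\label{sec:idea}

Let
\[
\rho=\max_xp_x<1,\qquad\beta=\log(1/\rho)>0,\qquad\gamma=\log(1/\min_xp_x)<\infty .
\]
Then $\beta\le\xi_j\le\gamma$, hence $\beta\le h\le\gamma$ and $|Y_j|\le\gamma$, and appending $s$ letters to a word multiplies its probability by at most $\rho^s$.

A word $w$ is expected to occur at $np(w)$ of the positions $1,\dots,n$. A prefix $w$ of $S(m)$ should therefore have a second occurrence when $np(w)$ is large and none when $np(w)$ is small. Since each letter changes $p(w)$ by a factor between $e^{-\gamma}$ and $\rho$, the transition takes a bounded number of letters. So $L_n(m)$ should be within $O(1)$ of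
\begin{equation}\label{eq:T}
T_m=\min\{k:\ p(X_m^{m+k-1})\le1/n\}=\min\{k:\ \xi_m+\dots+\xi_{m+k-1}\ge\log n\},
\end{equation}
the first passage time over the level $\log n$ of the random walk with steps $\xi_m,\xi_{m+1},\dots$. Unlike $L_n(m)$, which depends on the whole text, $T_m$ depends only on the letters that it reads. The bounds on the steps give
\begin{equation}\label{eq:Tbounds}
\frac{\log n}\gamma\le T_m\le\Big\lceil\frac{\log n}\beta\Big\rceil .
\end{equation}
The overshoot $\omega_m=\xi_m+\dots+\xi_{m+T_m-1}-\log n$ lies in $[0,\gamma]$, because the walk is below the level one step earlier. Writing $\xi_j=h+Y_j$ in its definition, we obtain the identity on which everything rests: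
\begin{equation}\label{eq:wald}
hT_m=\log n+\omega_m-\sum_{j=m}^{m+T_m-1}Y_j .
\end{equation}
The last sum has about $(\log n)/h$ terms, so $T_m$ fluctuates around $(\log n)/h$ on the scale $\sigma\sqrt{\log n}$. For $n$ independent strings, the same heuristic gives $n$ independent passage times and a variance of order $n\log n$, in agreement with \eqref{eq:trie}. For suffixes, the passage times read overlapping stretches of one text.

\begin{example}\label{ex:three}
Take $\mathcal A=\{\mathtt a,\mathtt b,\mathtt c\}$ with probabilities $\frac12,\frac14,\frac14$, and $n=8$. The step is $\log2$ for $\mathtt a$ and $2\log2$ otherwise, $h=\frac32\log2$, and the level is $3\log2$. One letter never reaches the level, two letters reach it unless both are $\mathtt a$, and three letters always do. With $\eta_j=\mathbf 1[X_j=\mathtt a]-\frac12=-Y_j/\log2$, which are independent and equal to $\pm\frac12$ with equal probability,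
\[
T_m=2+\big(\tfrac12+\eta_m\big)\big(\tfrac12+\eta_{m+1}\big)=\tfrac94+\tfrac12\eta_m+\tfrac12\eta_{m+1}+\eta_m\eta_{m+1}.
\]
The three random terms are orthogonal with variance $\frac1{16}$ each. Eight independent copies of $T_1$ have total variance $\frac32$, of which the linear terms, sixteen letters with weight $\frac12$, contribute $1$. For the eight suffixes,
\[
\sum_{m=1}^8T_m=18+\big(\tfrac12\eta_1+\eta_2+\dots+\eta_8+\tfrac12\eta_9\big)+\sum_{m=1}^8\eta_m\eta_{m+1}.
\]
The products are still orthogonal to each other and to the $\eta_j$, and contribute $\frac12$ as before. In the linear part each interior letter is read by two passage times with the same sign, the weights add, and the variance is $(7+\frac12)\cdot\frac14=\frac{15}8$ instead of $1$.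
\end{example}

When the passage times read about $\ell$ letters each, the comparison is between $n\ell$ letters of weight one and $n$ letters of weight $\ell$, that is, between variances of order $n\ell$ and $n\ell^2$. With $\ell=(\log n)/h$, summing \eqref{eq:wald} over $m$ and dividing by $h$ produces the term $-h^{-2}\log n\sum_jY_j$ of Theorem~\ref{thm:linear}.

To turn this into a proof we write $E_n=\sum_mT_m+\sum_m(L_n(m)-T_m)$. Section~\ref{sec:depth} shows that each $L_n(m)-T_m$ is bounded in $L^q$. Section~\ref{sec:passage} treats the first sum. The second sum is the harder one: the termwise bound gives only $O(n)$, far more than the main term $\sqrt n\log n$, and every term depends on the whole text. Section~\ref{sec:blocks} shows that its fluctuations are $O(\sqrt{n\log n})$.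

\section{Conventions and two martingale inequalities}\label{sec:tools}

Until the end of Section~\ref{sec:blocks} we fix a real $q\ge2$. The letter $C$ denotes constants that depend only on $(p_x)$ and $q$ and may change from one occurrence to the next. Put
\[
K=\lceil(q+2)\beta^{-1}\log n\rceil .
\]
For all $n\ge2$, by \eqref{eq:Tbounds} and $h\ge\beta$,
\begin{equation}\label{eq:K}
K\le C\log n,\qquad\rho^K\le n^{-(q+2)},\qquad T_m\le K,\qquad\frac{\log n}h\le K .
\end{equation}
Fix $n_0$ such that $n\ge8K$ for all $n\ge n_0$. The \emph{window at $m$} is the set of positions $\{m,\dots,m+K-1\}$. The windows at $m$ and $j$ are disjoint exactly when $|m-j|\ge K$. The variables $T_m$ and $\omega_m$ are functions of the letters in the window at $m$, and $\lambda(m,j)\wedge K=\min(\lambda(m,j),K)$ is a function of the letters in the windows at $m$ and $j$. Let $\mathcal F_j$ be the $\sigma$-field generated by $X_1,\dots,X_j$.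

Moments will be computed from tails. If $Q$ takes values in $\{0,1,2,\dots\}$, then $s^q-(s-1)^q\le qs^{q-1}$ gives
\begin{equation}\label{eq:tail}
\mathbb EQ^q=\sum_{s\ge1}\big(s^q-(s-1)^q\big)\mathbb P(Q\ge s)\le\sum_{s\ge1}qs^{q-1}\mathbb P(Q\ge s).
\end{equation}

Variables $d_1,\dots,d_r$ are \emph{martingale differences} for a filtration $(\mathcal G_i)$ if $d_i$ is $\mathcal G_i$-measurable and $\mathbb E[d_i\mid\mathcal G_{i-1}]=0$. Independent centered variables are an example. So are the products $H_jY_j$ with $H_j$ bounded and $\mathcal F_{j-1}$-measurable, since $Y_j$ is centered and independent of $\mathcal F_{j-1}$.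

\begin{lemma}\label{lem:mart}
There is a constant $b_q$, with $b_2=1$, such that all martingale differences $d_1,\dots,d_r\in L^q$ satisfy $\|\sum_id_i\|_q\le b_q\big(\sum_i\|d_i\|_q^2\big)^{1/2}$.
\end{lemma}

\begin{proof}
For $q=2$ the $d_i$ are orthogonal. For $q>2$, Burkholder's inequality states that $\|\sum_id_i\|_q\le b_q\|(\sum_id_i^2)^{1/2}\|_q=b_q\|\sum_id_i^2\|_{q/2}^{1/2}$, and Minkowski's inequality in $L^{q/2}$ bounds $\|\sum_id_i^2\|_{q/2}$ by $\sum_i\|d_i^2\|_{q/2}=\sum_i\|d_i\|_q^2$.
\end{proof}

The next inequality, of Efron--Stein type, says that a function of independent inputs is concentrated if, for each input, it is close to some function that ignores this input.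

\begin{lemma}\label{lem:ES}
Let $\mathbf X_1,\dots,\mathbf X_r$ be independent, let $F\in L^q$ be a function of them, and for each $i$ let $F^{(i)}\in L^q$ be a function of the $\mathbf X_{i'}$ with $i'\ne i$. Then
\[
\|F-\mathbb EF\|_q\le2b_q\Big(\sum_{i=1}^r\|F-F^{(i)}\|_q^2\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $\mathcal G_i$ be generated by $\mathbf X_1,\dots,\mathbf X_i$ and let $d_i=\mathbb E[F\mid\mathcal G_i]-\mathbb E[F\mid\mathcal G_{i-1}]$. These are martingale differences with sum $F-\mathbb EF$. By independence, $\mathbb E[F^{(i)}\mid\mathcal G_i]$ is obtained by integrating out $\mathbf X_{i+1},\dots,\mathbf X_r$; the result is a function of $\mathbf X_1,\dots,\mathbf X_{i-1}$ and so equals $\mathbb E[F^{(i)}\mid\mathcal G_{i-1}]$. Hence $d_i=\mathbb E[F-F^{(i)}\mid\mathcal G_i]-\mathbb E[F-F^{(i)}\mid\mathcal G_{i-1}]$. Conditional expectation does not increase the $L^q$ norm, so $\|d_i\|_q\le2\|F-F^{(i)}\|_q$, and Lemma~\ref{lem:mart} applies.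
\end{proof}

\section{Depths and passage times differ by a bounded amount}\label{sec:depth}

The heuristic of Section~\ref{sec:idea} ignores overlaps, and there are two kinds. A suffix may match a suffix that starts nearby, so that the two prefixes share letters; and the occurrences of a fixed word may overlap each other. The first kind is handled by a crude bound that holds for every pair.

\begin{lemma}\label{lem:match}
For $i\ne j$ and $k\ge0$, $\mathbb P(\lambda(i,j)\ge k)\le\rho^k$.
\end{lemma}

\begin{proof}
Let $i<j$. The event is that $X_{j+t}=X_{i+t}$ for $0\le t<k$. The letter $X_{i+t}$ and the equalities with index less than $t$ are determined by $\mathcal F_{j+t-1}$, and given $\mathcal F_{j+t-1}$ the equality with index $t$ has probability $p_{X_{i+t}}\le\rho$. Conditioning successively for $t=k-1,\dots,0$ gives the product $\rho^k$.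
\end{proof}

This already lets us cut the match lengths at $K$, which makes each of them a function of two windows. Let
\[
\bar L(m)=1+\max_{j\in[n],\,j\ne m}\big(\lambda(m,j)\wedge K\big),\qquad H=\sum_{m=1}^n\big(L_n(m)-\bar L(m)\big)\ge0 .
\]

\begin{lemma}\label{lem:trunc}
For all $n\ge2$, $\|H\|_q\le C$.
\end{lemma}

\begin{proof}
We have $L_n(m)-\bar L(m)=(\max_{j\ne m}\lambda(m,j)-K)_+$. By Lemma~\ref{lem:match} and a union bound over $j$, this is at least $s\ge1$ with probability at most $n\rho^{K+s}$. By \eqref{eq:tail} and \eqref{eq:K}, its $q$th moment is at most $n\rho^K\sum_sqs^{q-1}\rho^s\le Cn^{-(q+1)}$, so its norm is at most $Cn^{-1-1/q}$. Sum over the $n$ values of $m$.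
\end{proof}

The second kind of overlap makes occurrences of a word such as $\mathtt{aaaa}$ come in clusters. The clusters are geometrically short, so they inflate the variance of the number of occurrences only by a constant factor. We say that a word $w$ of length $k$ \emph{occurs at $j$} if $X_j^{j+k-1}=w$.

\begin{lemma}\label{lem:twice}
Let $w$ be a word of length $k\ge1$, let $J$ be a finite nonempty set of positions, and let $N$ be the number of $j\in J$ at which $w$ occurs. Then $\mathbb P(N\le1)\le4\kappa/(|J|\,p(w))$, where $\kappa=(1+\rho)/(1-\rho)$.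
\end{lemma}

\begin{proof}
Let $\mu=\mathbb EN=|J|\,p(w)$. Occurrences at $j$ and $j+d$ with $d\ge k$ are independent. For $0<d<k$, both occur only if $w$ occurs at $j$ and the $d$ letters at positions $j+k,\dots,j+k+d-1$ are the last $d$ letters of $w$; this has probability at most $p(w)\rho^d$. Bounding variances and covariances of the indicators by these probabilities, $\operatorname{Var}N\le|J|\,p(w)\big(1+2\sum_{d\ge1}\rho^d\big)=\kappa\mu$. If $\mu\ge4$, then $\mu-1\ge\frac34\mu$, and Chebyshev's inequality gives $\mathbb P(N\le1)\le\kappa\mu/(\mu-1)^2\le\frac{16}9\kappa/\mu$. If $\mu<4$, the claimed bound exceeds $1$.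
\end{proof}

The depth involves only the longest match. In Section~\ref{sec:blocks} we delete suffixes from the tree, and the effect of a deletion is measured by the gap between the longest and the second longest match among the suffixes that remain. We therefore locate both matches, for an arbitrary large set of competitors; this is why Lemma~\ref{lem:twice} asks for two occurrences.

\begin{proposition}\label{prop:two}
Let $n\ge n_0$, $m\in[n]$ and $J\subset[n]\setminus\{m\}$ with $|J|\ge n/2$. List the numbers $\lambda(m,j)\wedge K$, $j\in J$, in nonincreasing order, with multiplicity, and let $M_1\ge M_2$ be the first two. Then $\|M_1-T_m\|_q\le C$, $\|M_2-T_m\|_q\le C$ and $\|M_1-M_2\|_q\le C$, with $C$ independent of $n$, $m$ and $J$.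
\end{proposition}

\begin{proof}
Since $M_2\le M_1$, for $i=1,2$ we have $|M_i-T_m|\le(M_1-T_m)_++(T_m-M_2)_+$, and $M_1-M_2$ obeys the same bound. It suffices to bound the two terms on the right. Let $\mathbf w=X_m^{m+K-1}$ be the content of the window at $m$, and call $j\in J$ \emph{far} if $|j-m|\ge K$ and \emph{near} otherwise. There are fewer than $2K$ near indices.

\emph{The longest match is not much longer than $T_m$.} Let $s\ge1$ and suppose $M_1\ge T_m+s$. Then $T_m+s\le K$, so $s\le K$, and some $j\in J$ has $\lambda(m,j)\ge T_m+s$.

For far $j$, condition on a value of $\mathbf w$ with $T_m+s\le K$. It determines the word $w=X_m^{m+T_m+s-1}$, and $p(w)\le\rho^sp(X_m^{m+T_m-1})\le\rho^s/n$. The event $\lambda(m,j)\ge T_m+s$ says that $w$ occurs at $j$; it involves only the window at $j$, which is independent of $\mathbf w$, so its conditional probability is $p(w)$. The union over at most $n$ far indices has probability at most $\rho^s$.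

For near $j$ this independence fails, but there are few such $j$ and the required match is long: $\lambda(m,j)\ge T_m\ge(\log n)/\gamma$ by \eqref{eq:Tbounds}, which has probability at most $\rho^{(\log n)/\gamma}=n^{-\beta/\gamma}$ by Lemma~\ref{lem:match}. The union over near $j$ has probability at most $2Kn^{-\beta/\gamma}$.

By \eqref{eq:tail}, with the sum restricted to $s\le K$,
\[
\mathbb E(M_1-T_m)_+^q\le\sum_{s\ge1}qs^{q-1}\rho^s+qK^q\cdot2Kn^{-\beta/\gamma}\le C,
\]
because a power of $\log n$ times $n^{-\beta/\gamma}$ is bounded.

\emph{The second longest match is not much shorter than $T_m$.} Let $s\ge2$ and suppose $M_2\le T_m-s$. Since $M_2\ge0$, the number $k=T_m-s+1$ satisfies $1\le k\le K$. At most one $j\in J$ has $\lambda(m,j)\ge k$; that is, the word $w=X_m^{m+k-1}$ occurs at no more than one $j\in J$. The word $X_m^{m+T_m-2}$ has length $T_m-1$, so its probability exceeds $1/n$ by the minimality of $T_m$, and it arises from $w$ by appending $s-2$ letters. Hence $1/n<\rho^{s-2}p(w)$. Let $J'$ be the set of far $j\in J$; then $|J'|\ge n/2-2K\ge n/4$ because $n\ge8K$. Condition on a value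 of $\mathbf w$ with $T_m\ge s$. It determines $k$ and $w$. As $k\le K$, the occurrences of $w$ at $j\in J'$ involve only letters outside the window at $m$, so their number has the same law as without conditioning. Lemma~\ref{lem:twice} gives
\[
\mathbb P(M_2\le T_m-s)\le\frac{4\kappa}{(n/4)\,\rho^{-(s-2)}/n}=16\kappa\rho^{s-2},
\]
and \eqref{eq:tail} yields $\mathbb E(T_m-M_2)_+^q\le q+16\kappa\sum_{s\ge2}qs^{q-1}\rho^{s-2}\le C$.
\end{proof}

For $J=[n]\setminus\{m\}$ we have $\bar L(m)=1+M_1$, so
\begin{equation}\label{eq:LT}
\|\bar L(m)-T_m\|_q\le C\qquad(n\ge n_0,\ m\in[n]).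
\end{equation}

\section{The sum of the passage times}\label{sec:passage}

We first make precise the location and the spread of one passage time.

\begin{lemma}\label{lem:T1}
For all $n\ge2$, $\log n\le h\,\mathbb ET_1\le\log n+\gamma$ and $\big\|T_1-\frac{\log n}h\big\|_q\le C\sqrt{\log n}$.
\end{lemma}

\begin{proof}
Since $T_1\le K$, the sum in \eqref{eq:wald} for $m=1$ is $\sum_{i=1}^K\mathbf 1[T_1\ge i]\,Y_i$. The event $T_1\ge i$ says that $\xi_1+\dots+\xi_{i-1}<\log n$ and lies in $\mathcal F_{i-1}$, so the terms are martingale differences bounded by $\gamma$. The sum has mean zero (this is Wald's identity) and norm at most $b_q\gamma\sqrt K$ by Lemma~\ref{lem:mart}. Both claims follow from \eqref{eq:wald} and $0\le\omega_1\le\gamma$.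
\end{proof}

\begin{proposition}\label{prop:T}
For $n\ge n_0$,
\[
\Big\|\sum_{m=1}^n(T_m-\mathbb ET_m)+\frac{\log n}{h^2}\sum_{j=1}^nY_j\Big\|_q\le C\sqrt{n\log n}.
\]
\end{proposition}

\begin{proof}
Sum \eqref{eq:wald} over $m\in[n]$ and collect the terms that contain $Y_j$. As $T_m\le K$, only $j\le n+K-1$ appear:
\begin{equation}\label{eq:sumT}
h\sum_{m=1}^nT_m=n\log n+\sum_{m=1}^n\omega_m-\sum_{j=1}^{n+K-1}\nu_jY_j,
\end{equation}
where $\nu_j=\#\{1\le m\le\min(j,n):\ m+T_m>j\}$ is the number of passage times that read the letter $X_j$.

\emph{The overshoots.} Split $[n]$ into the $K$ residue classes modulo $K$. Within a class the windows are disjoint, so the variables $\omega_m-\mathbb E\omega_m$ are independent, centered and bounded by $\gamma$, and there are at most $n/K+1$ of them. Lemma~\ref{lem:mart} for each class and the triangle inequality over the classes give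
\begin{equation}\label{eq:over}
\Big\|\sum_{m=1}^n(\omega_m-\mathbb E\omega_m)\Big\|_q\le K\,b_q\gamma\sqrt{n/K+1}\le C\sqrt{nK}.
\end{equation}

\emph{The weights are predictable.} We want to replace $\nu_j$ by $(\log n)/h$. The replacement errs by about $\sqrt{\log n}$ at each of $n$ positions, so these errors must cancel, and this could fail if $\nu_j$ were correlated with $Y_j$. Although $T_m$ may depend on $X_j$, the question whether $T_m$ \emph{reaches} position $j$ is settled earlier: for $m\le j$,
\begin{equation}\label{eq:predict}
m+T_m>j\iff T_m>j-m\iff\xi_m+\dots+\xi_{j-1}<\log n .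
\end{equation}
So $\nu_j$ is $\mathcal F_{j-1}$-measurable. Also $0\le\nu_j\le K$, because $0\le j-m<T_m\le K$ for every $m$ that is counted.

\emph{The law of the weights.} Let $K<j\le n$ and write $m=j-k$ with $0\le k\le j-1$. By \eqref{eq:predict}, $m$ is counted if and only if $\xi_{j-1}+\xi_{j-2}+\dots+\xi_{j-k}<\log n$. These sums increase with $k$, start at $0$, and reach $\log n$ at some $k\le K\le j-1$. The counted values are therefore $k=0,\dots,k^*-1$, where $k^*$ is the first passage time over $\log n$ of the walk with steps $\xi_{j-1},\xi_{j-2},\dots$. Thus $\nu_j=k^*$ has the law of $T_1$, and Lemma~\ref{lem:T1} gives $\|\nu_j-\frac{\log n}h\|_q\le C\sqrt{\log n}$.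

\emph{Replacing the weights.} The variables $d_j=\big(\nu_j-\frac{\log n}h\mathbf 1[j\le n]\big)Y_j$, $1\le j\le n+K-1$, are martingale differences for $(\mathcal F_j)$. For $K<j\le n$ we have $\|d_j\|_q\le C\sqrt{\log n}$. For the fewer than $2K$ remaining $j$, both $\nu_j$ and $(\log n)/h$ lie in $[0,K]$, so $|d_j|\le\gamma K$. By Lemma~\ref{lem:mart},
\begin{equation}\label{eq:weights}
\Big\|\sum_{j=1}^{n+K-1}\nu_jY_j-\frac{\log n}h\sum_{j=1}^nY_j\Big\|_q\le C\big(n\log n+K^3\big)^{1/2}\le C\sqrt{n\log n}.
\end{equation}
The sum $\sum_j\nu_jY_j$ has mean zero, so subtracting expectations in \eqref{eq:sumT} gives $h\sum_m(T_m-\mathbb ET_m)=\sum_m(\omega_m-\mathbb E\omega_m)-\sum_j\nu_jY_j$. Combine this with \eqref{eq:over} and \eqref{eq:weights} and divide by $h$.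
\end{proof}

\section{The remainder: deleting a block of the text}\label{sec:blocks}

It remains to control
\[
F=\sum_{m=1}^n\big(\bar L(m)-T_m\big),
\]
a function of $X_1,\dots,X_{n+K-1}$. We apply Lemma~\ref{lem:ES}, and the choice of the inputs matters. A single letter lies in up to $K$ windows; by \eqref{eq:LT} the corresponding terms of $F$ have total norm $O(K)$, and with about $n$ inputs the lemma would give $K\sqrt n$, the order of the main term. A block of $K$ consecutive letters meets fewer than $2K$ windows, so its influence is still $O(K)$, while there are only about $n/K$ blocks; the bound becomes $K\sqrt{n/K}=\sqrt{nK}$. The subtraction of $T_m$ matters as well. Terms centered at $(\log n)/h$ instead would be controlled only up to $\sqrt K$ each, by Lemma~\ref{lem:T1}, and the bound would be $K^{3/2}\sqrt{n/K}=K\sqrt n$ again.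

To build a function that ignores a block, we delete from the tree all suffixes whose windows meet the block. This removes their own terms, and it also lowers the depths of other suffixes, anywhere in the text, whose best match was deleted. The number of these is not bounded a priori. The following observation bounds their total loss. In Figure~\ref{fig:tree}, delete $S(1)$. Its match lengths with $S(2),S(3),S(4)$ are $0,1,3$. The leaf $S(4)$ rises from depth $4$ to depth $2$, the other two leaves stay, and the total loss $2=3-1$ is the gap between the two longest matches of the deleted suffix. The reason is that a vertex on the path of $S(1)$ disappears from the path of another suffix only if exactly one other suffix passes through it, and this happens at the depths $2$ and $3$ of that gap.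

\begin{proposition}\label{prop:F}
For $n\ge n_0$, $\|F-\mathbb EF\|_q\le C\sqrt{n\log n}$.
\end{proposition}

\begin{proof}
Split $\{1,\dots,n+K-1\}$ into $r\le n/K+2$ consecutive blocks $I_1,\dots,I_r$ of length $K$, the last possibly shorter, and let $\mathbf X_i=(X_j)_{j\in I_i}$. Fix $i$. Let $A_i$ be the set of $m\in[n]$ whose window meets $I_i$. If $I_i$ starts at $v$, such $m$ satisfy $v-K<m<v+K$, so $|A_i|<2K$, and $J_i=[n]\setminus A_i$ has $|J_i|\ge n-2K\ge n/2$. Define
\[
F^{(i)}=\sum_{m\in J_i}\big(\bar L^{(i)}(m)-T_m\big),\qquad\bar L^{(i)}(m)=1+\max_{j\in J_i,\,j\ne m}\big(\lambda(m,j)\wedge K\big).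
\]
It involves only the windows at indices in $J_i$, so it does not depend on $\mathbf X_i$. We have $F-F^{(i)}=U_i+D_i$ with
\[
U_i=\sum_{u\in A_i}\big(\bar L(u)-T_u\big),\qquad D_i=\sum_{m\in J_i}\big(\bar L(m)-\bar L^{(i)}(m)\big)\ge0 .
\]
By \eqref{eq:LT}, $\|U_i\|_q\le CK$.

To bound $D_i$, count levels. For $m\in J_i$, the difference $\bar L(m)-\bar L^{(i)}(m)$ is the number of $k\in\{1,\dots,K\}$ such that some $j\in[n]\setminus\{m\}$ has $\lambda(m,j)\ge k$ but no $j\in J_i\setminus\{m\}$ does. So $D_i$ is the number of such pairs $(m,k)$. For each pair choose $u\in A_i$ with $\lambda(m,u)\ge k$. The suffixes $S(m)$ and $S(u)$ have the same prefix of length $k$, so for $j\in J_i\setminus\{m\}$ we have $\lambda(u,j)\ge k$ if and only if $\lambda(m,j)\ge k$, which never holds. Hence $m$ is the \emph{only} $j\in J_i$ with $\lambda(u,j)\ge k$. It follows that $(u,k)$ determines $m$, so the map $(m,k)\mapsto(u,k)$ is injective, and its image consists of pairs $(u,k)$ for which exactly one $j\in J_i$ has $\lambda(u,j)\ge k$. Let $M_1(u)\ge M_2(u)$ be the two largest of the numbers $\lambda(u,j)\wedge K$,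 $j\in J_i$. For $1\le k\le K$, exactly one $j\in J_i$ has $\lambda(u,j)\ge k$ if and only if $M_2(u)<k\le M_1(u)$. Therefore
\[
D_i\le\sum_{u\in A_i}\big(M_1(u)-M_2(u)\big).
\]
Proposition~\ref{prop:two} applies to the index $u$ and the set $J_i$, which does not contain $u$, and gives $\|D_i\|_q\le CK$.

Thus $\|F-F^{(i)}\|_q\le CK$ for every $i$, and Lemma~\ref{lem:ES} gives $\|F-\mathbb EF\|_q\le C\sqrt{rK^2}\le C\sqrt{nK+2K^2}\le C\sqrt{n\log n}$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]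
Fix $q\ge2$. By the definitions, $E_n=\sum_mT_m+F+H$, so
\[
R_n=\Big(\sum_{m=1}^n(T_m-\mathbb ET_m)+\frac{\log n}{h^2}\sum_{j=1}^nY_j\Big)+(F-\mathbb EF)+(H-\mathbb EH).
\]
For $n\ge n_0$, apply Propositions~\ref{prop:T} and~\ref{prop:F}, Lemma~\ref{lem:trunc}, and $\|H-\mathbb EH\|_q\le2\|H\|_q$. For each of the finitely many $n<n_0$, Lemma~\ref{lem:trunc} gives $\|E_n\|_q\le n(K+1)+C<\infty$, so $\|R_n\|_q<\infty$, and we enlarge $C_q$.
\end{proof}

Let $s_n=\sqrt{\operatorname{Var}E_n}$ and $a_n=\sigma h^{-2}\sqrt n\log n$. Note that $s_n>0$ for $n\ge2$: the variable $E_n$ is finite, and it exceeds any given $k$ on the event of positive probability that $X_1=\dots=X_{k+1}$.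

\begin{proof}[Proof of Theorem~\ref{thm:clt}]
(a) Take $q=2$. For $n\ge n_0$, \eqref{eq:LT} and Lemma~\ref{lem:trunc} give $\mathbb EE_n=\sum_m\mathbb E\bar L(m)+O(1)=n\,\mathbb ET_1+O(n)$, since all $T_m$ have the law of $T_1$, and Lemma~\ref{lem:T1} gives the mean. The variable $h^{-2}\log n\sum_{j\le n}Y_j$ has $L^2$ norm $a_n$, and it differs from $-(E_n-\mathbb EE_n)$ by $R_n$. By the triangle inequality and Theorem~\ref{thm:linear},
\begin{equation}\label{eq:sn}
|s_n-a_n|\le\|R_n\|_2\le C_2\sqrt{n\log n}.
\end{equation}
Hence $|s_n^2-a_n^2|\le2a_n|s_n-a_n|+|s_n-a_n|^2=O(n\log^{3/2}n)$. If $\sigma=0$, then $a_n=0$ and \eqref{eq:sn} reads $s_n^2\le C_2^2\,n\log n$.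

(b) Let $\sigma>0$, and let $G_n$ be as in Theorem~\ref{thm:refine}. Then $E_n-\mathbb EE_n=a_nG_n+R_n$, so
\begin{equation}\label{eq:WG}
W_n-G_n=\frac{a_n-s_n}{s_n}\,G_n+\frac{R_n}{s_n}.
\end{equation}
By (a), $s_n\ge c\sqrt n\log n$ for some $c>0$ and all $n\ge2$. With \eqref{eq:sn} and $\|G_n\|_2=1$, this gives $\|W_n-G_n\|_2=O((\log n)^{-1/2})$. The central limit theorem for i.i.d.\ variables gives $G_n\to\mathcal N(0,1)$. By Slutsky's lemma, adding a term that tends to zero in probability preserves convergence in distribution, so $W_n\to\mathcal N(0,1)$.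

(c) By (a) and \eqref{eq:trie}, the ratio is at least a positive constant times $\log n$.
\end{proof}

\begin{remark}
In the asymmetric model the normalization of the trie cannot be used for the suffix tree: $(E_n-\mathbb EE_n)/\sqrt{\operatorname{Var}\widetilde E_n}$ is not tight. It equals $\theta_nW_n$ with $\theta_n\to\infty$ by (c), so for every $x>0$ and $\varepsilon>0$, part (b) gives $\limsup_n\mathbb P(\theta_n|W_n|\le x)\le\lim_n\mathbb P(|W_n|\le\varepsilon)=2\Phi(\varepsilon)-1$. Hence $\mathbb P(\theta_n|W_n|\le x)\to0$ for every $x$.
\end{remark}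

\begin{proof}[Proof of Theorem~\ref{thm:refine}]
(a) Lemma~\ref{lem:mart} gives $\|G_n\|_q\le b_q\gamma/\sigma$. Take $L^q$ norms in \eqref{eq:WG} and use \eqref{eq:sn}, Theorem~\ref{thm:linear} and $s_n\ge c\sqrt n\log n$.

(b) By (a), $\sup_n\|W_n\|_q<\infty$ for every $q$. For an integer $k\ge1$, boundedness of $\mathbb E|W_n|^{k+1}$ makes $W_n^k$ uniformly integrable, and together with Theorem~\ref{thm:clt}(b) this gives convergence of the $k$th moment.

(c) Let $\Phi_n(x)=\mathbb P(G_n\le x)$. The Berry--Esseen theorem, for normalized sums of i.i.d.\ variables with a finite third moment, gives $\sup_x|\Phi_n(x)-\Phi(x)|\le Cn^{-1/2}$. Both laws have mean $0$ and variance $1$, so by Chebyshev's inequality $\Phi_n(x)$ and $\Phi(x)$ lie in $[0,x^{-2}]$ for $x<0$ and in $[1-x^{-2},1]$ for $x>0$. Using the first bound for $|x|\le n^{1/4}$ and the second for $|x|>n^{1/4}$,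
\[
\int_{\mathbb R}|\Phi_n(x)-\Phi(x)|\,dx\le2Cn^{-1/4}+2n^{-1/4}.
\]
The Wasserstein-1 distance between $W_n$ and $G_n$ is at most $\|W_n-G_n\|_1\le\|W_n-G_n\|_2=O((\log n)^{-1/2})$, and the triangle inequality gives the first claim.

For $\varepsilon>0$, the probability $\mathbb P(W_n\le x)$ lies between $\Phi_n(x-\varepsilon)-\mathbb P(|W_n-G_n|>\varepsilon)$ and $\Phi_n(x+\varepsilon)+\mathbb P(|W_n-G_n|>\varepsilon)$. Since $\Phi'\le1$, Markov's inequality and (a) give
\[
\sup_x|\mathbb P(W_n\le x)-\Phi(x)|\le Cn^{-1/2}+\varepsilon+C_q'\,\varepsilon^{-q}(\log n)^{-q/2}.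
\]
For $\varepsilon=(\log n)^{-q/(2q+2)}$ we have $\varepsilon^{-q}(\log n)^{-q/2}=\varepsilon$. The exponent is $\frac q{2q+2}=\frac12-\frac1{2q+2}$; choose $q$ with $\frac1{2q+2}\le\delta$.

(d) Let $n_i=\lfloor nt_i\rfloor$, $n_0'=0$ and $n_i'=n_i$ for $i\ge1$, and $t_0=0$. The $i$th coordinate equals
\[
\frac{\log n_i}{\log n}\,\Sigma_i+\frac{h^2R_{n_i}}{\sigma\sqrt n\log n},\qquad\Sigma_i=-\frac1{\sigma\sqrt n}\sum_{j\le n_i}Y_j .
\]
The second term tends to zero in $L^2$ by Theorem~\ref{thm:linear}. Since $\log n_i/\log n\to1$ and $\|\Sigma_i\|_2\le\sqrt{t_i}$, the first term differs from $\Sigma_i$ by a quantity that tends to zero in $L^2$. The increments $\Sigma_i-\Sigma_{i-1}$, with $\Sigma_0=0$, are sums over the disjoint ranges $n_{i-1}'<j\le n_i'$, so they are independent, and they converge to centered normal laws with variances $t_i-t_{i-1}$. These are the laws of the independent increments of $B$, so $(\Sigma_i)_i$ converges to $(B(t_i))_i$, and Slutsky's lemma finishes the proof.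
\end{proof}

\begin{remark}[The hypotheses]
The condition $\rho<1$, which holds because at least two letters have positive probability, drives all geometric tail bounds and the upper bound in \eqref{eq:Tbounds}; with a single letter all suffixes coincide and the tree is not defined. The condition $\gamma<\infty$, which holds because the alphabet is finite and all $p_x$ are positive, bounds $Y_j$ and the overshoots, and through the lower bound in \eqref{eq:Tbounds} it rules out near matches in Proposition~\ref{prop:two}. Asymmetry is not used before Theorem~\ref{thm:clt}(b), where $\sigma>0$ makes the linear term dominate $R_n$. In the symmetric model all $Y_j$ vanish, $T_m=\lceil\log n/\log V\rceil$ is deterministic, and $R_n=E_n-\mathbb EE_n$; Theorem~\ref{thm:linear} then bounds the fluctuations of $E_n$ from above but yields no limit law.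
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Asymptotic properties of data compression and suffix trees},
\texttt{https://docs.lib.purdue.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1851\&context=cstech}.

\end{thebibliography}
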